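\title{Property (T) is not invariant under rough isometries}

\begin{abstract}
A rough isometry is a quasi-isometry whose multiplicative constant is $1$. We construct two finitely generated groups, with finite generating sets, whose word metrics are roughly isometric through a bijection, such that one group has Kazhdan's Property (T) and the other maps onto $\mathbb Z$. Both are central extensions by $\mathbb Z$ of one group $\Gamma$ acting on a triangle complex with Ramanujan links. The proof computes word lengths in these extensions up to a bounded additive error, for generating sets designed so that the answer does not depend on the extension. By contrast, Property (T) is preserved by rough isometries with additive constant less than $1$.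
\end{abstract}

\section{Introduction}\label{sec:intro}

A countable discrete group $\Gamma$ has \emph{Kazhdan's Property (T)} if every isometric action of $\Gamma$ on an affine real Hilbert space has a globally fixed point. Finite groups have (T), since the barycenter of an orbit is fixed. A group that maps onto $\mathbb Z$ does not, since it acts on the real line by nontrivial translations.

A finite symmetric generating set $S$ turns $\Gamma$ into a metric space: $d_S(g,h)=|g^{-1}h|_S$ is the least $n$ such that $g^{-1}h$ is a product of $n$ elements of $S$. It is known that Property (T) is not invariant under quasi-isometries: there are two quasi-isometric finitely generated groups of which one has (T) and the other does not. A quasi-isometry may distort large distances by a multiplicative factor, and one can ask whether this freedom is responsible for the failure. A map $f\colon X\to Y$ between metric spaces is a \emph{rough isometry with constant $C\ge0$} if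
\[
d(x,x')-C\le d(f(x),f(x'))\le d(x,x')+C\qquad\text{for all }x,x'\in X,
\]
and every point of $Y$ lies within distance $C$ of $f(X)$. The following question comes from the Oberwolfach report \cite{MFO}.

\begin{quote}
\textbf{Question.} Let $\Gamma$ and $\Lambda$ be finitely generated groups with finite symmetric generating sets $S$ and $T$ such that $(\Gamma,d_S)$ and $(\Lambda,d_T)$ are roughly isometric. If $\Gamma$ has Property (T), must $\Lambda$ have Property (T)?
\end{quote}

A rough isometry remembers much more than a quasi-isometry. It maps a ball of radius $n$ into a ball of radius $n+C$, with fibers of diameter at most $C$, so it cannot lower the exponential growth rate of balls. For instance, the free group of rank $3$ has index $2$ in the free group of rank $2$, so the two are quasi-isometric; but with free bases as generators their balls grow like $5^n$ and $3^n$, and there is no rough isometry from the first to the second. When the additive constant is small, the answer to the question is positive.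

\begin{theorem}\label{thm:C}
If $(\Gamma,d_S)$ and $(\Lambda,d_T)$ are roughly isometric with constant $C<1$, then $\Gamma$ has Property (T) if and only if $\Lambda$ has Property (T).
\end{theorem}

The reason, given in Section~\ref{sec:background}, is that the two groups are then lattices in one locally compact group. One might guess that a bounded additive error cannot destroy this much rigidity. It can.

\begin{theorem}\label{thm:A}
There are finitely generated groups $G$ and $\Lambda$ with finite symmetric generating sets $T$ and $T'$ and a bijection $G\to\Lambda$ that is a rough isometry $(G,d_T)\to(\Lambda,d_{T'})$, such that $G$ has Property (T) and $\Lambda$, which is of the form $\Gamma\times\mathbb Z$, does not.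
\end{theorem}

This is a special case of a statement about a family of central extensions. Write $b_1(G)=\dim_{\mathbb Q}\operatorname{Hom}(G,\mathbb Q)$.

\begin{theorem}\label{thm:B}
There are a group $\Gamma$ with Property (T), a set $S$ with $18$ elements and, for every $r\ge1$ and every map $\kappa\colon S\to\mathbb Z^r$, a finitely generated central extension
$1\to\mathbb Z^r\to G_\kappa\to\Gamma\to1$ such that:
\begin{enumerate}
\item[(1)] $b_1(G_\kappa)=r-\operatorname{rank}\langle\kappa(s)-\kappa(s'):s,s'\in S\rangle$, and $G_\kappa$ has Property (T) if and only if $b_1(G_\kappa)=0$; moreover $G_0=\Gamma\times\mathbb Z^r$;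
\item[(2)] for fixed $r$ and any $\kappa,\kappa'$, the groups $G_\kappa$ and $G_{\kappa'}$ have finite symmetric generating sets for which there is a bijective rough isometry $G_\kappa\to G_{\kappa'}$ that commutes with the projections to $\Gamma$.
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:A} is the case $r=1$, $\kappa=\mathbf 1_{\{s_0\}}$ for some $s_0\in S$, and $\kappa'=0$: then $b_1(G_\kappa)=0$, so $G_\kappa$ has (T), while $G_0=\Gamma\times\mathbb Z$ maps onto $\mathbb Z$.

The groups have short presentations. For a suitable finite group $Q$ with a symmetric generating set $S$ of $18$ elements,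
\begin{equation}\label{eq:pres}
\begin{aligned}
\Gamma&=\langle\, Q,\ t\mid (ts)^3=1\ \ (s\in S)\,\rangle,\\
G_\kappa&=\langle\, Q,\ t,\ \mathbb Z^r\mid \mathbb Z^r\text{ central},\ \ (ts)^3=z^{3\kappa(s)}\ \ (s\in S)\,\rangle,
\end{aligned}
\end{equation}
where the relations of $Q$ and of $\mathbb Z^r$ are understood, and $z^k$ denotes the element $k\in\mathbb Z^r$ written multiplicatively. Throughout, $\|\cdot\|$ is the sup norm on $\mathbb Z^r$, and the distance between two vertices of a graph or of a $2$-complex is the distance in the graph or in the $1$-skeleton.

\section{Facts about Property (T), and small additive constants}\label{sec:background}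

For a second countable locally compact group, Property (T) is defined as above with continuous actions; the definition through unitary representations used in \cite{BHV} is shown there to be equivalent for such groups. We use four facts.

\begin{enumerate}
\item[(T1)] If $b_1(G)>0$, then $G$ does not have (T): a nonzero homomorphism $G\to\mathbb Q$ gives an action on $\mathbb R$ by translations without fixed point.
\item[(T2)] A lattice in a locally compact group, that is, a discrete subgroup whose coset space carries a finite invariant measure, has (T) if and only if the ambient group has (T) \cite[Theorem~1.7.1]{BHV}.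
\item[(T3)] Serre's theorem \cite[Theorem~1.7.11]{BHV}: if $Z\le G$ is closed and central, $G/Z$ has (T) and $G/\overline{[G,G]}$ is compact, then $G$ has (T).
\item[(T4)] The spectral criterion of Ballmann--\'Swi\k{a}tkowski \cite[Corollary~1]{BS} and \.Zuk \cite{Zuk}. The \emph{link} $\operatorname{Lk}(x)$ of a vertex $x$ in a simplicial $2$-complex is the graph whose vertices are the edges at $x$ and whose edges are the triangles at $x$. For a finite connected graph let $\lambda_1$ be the smallest positive eigenvalue of the normalized Laplacian $f\mapsto f-Pf$, where $Pf(y)$ is the average of $f$ over the neighbors of $y$. A group acting properly and cocompactly on a locally finite simply connected simplicial $2$-complex, all of whose vertex links are connected with $\lambda_1>1/2$, has (T).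
\end{enumerate}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Word metrics take integer values, so a rough isometry $f$ with constant $C<1$ preserves distances exactly and is onto. Let $Y$ be the graph with vertex set $\Gamma$ in which two vertices are adjacent when their distance is $1$. It is connected and locally finite, and $f$ identifies it with the corresponding graph of $\Lambda$. Thus both groups act simply transitively on the vertices of $Y$ by graph automorphisms.

With the topology of pointwise convergence, $A=\operatorname{Aut}(Y)$ is second countable and locally compact, and the stabilizer $U$ of a vertex is compact and open. Since $\Gamma\cap U=1$, the subgroup $\Gamma$ is discrete, and $A$ is the disjoint union of the sets $\gamma U$, $\gamma\in\Gamma$. Let $\mu$ be a left Haar measure and $a\in A$. The sets $\gamma Ua$ also partition $A$, so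
\[
\mu(U)=\sum_\gamma\mu(U\cap\gamma Ua)=\sum_\gamma\mu(\gamma^{-1}U\cap Ua)=\mu(Ua).
\]
Hence $A$ is unimodular, and $\mu$ restricted to the fundamental domain $U$ gives a finite invariant measure on $\Gamma\backslash A$. So $\Gamma$, and for the same reason $\Lambda$, is a lattice in $A$, and (T2) applies twice.
\end{proof}

\section{The method in small cases}\label{sec:method}

\subsection*{Reduction to a length formula}
Let $G$ be a central extension of $\Gamma$ by $\mathbb Z^r$. A set-theoretic section $\sigma\colon\Gamma\to G$ gives coordinates: each element of $G$ is $\sigma(g)z^\nu$ for a unique pair $(g,\nu)\in\Gamma\times\mathbb Z^r$. Two extensions can be compared by matching coordinates.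

\begin{lemma}\label{lem:reduction}
Let $G,G'$ be central extensions of $\Gamma$ by $\mathbb Z^r$ with sections $\sigma,\sigma'$ and finite symmetric generating sets $T,T'$. Let $C_0,N>0$, and let $\Xi\colon\Gamma\times\mathbb Z^r\to\mathbb R$ satisfy $|\Xi(g,\nu)-\Xi(g,\nu')|\le\|\nu-\nu'\|/N$. Assume that for all $g,g'\in\Gamma$ and $\nu\in\mathbb Z^r$
\begin{enumerate}
\item[(a)] $\sigma(g)\sigma(g')=\sigma(gg')z^\eta$ with $\|\eta\|\le C_0$,
\item[(b)] $\Xi(g,\nu)\le|\sigma(g)z^\nu|_T\le\Xi(g,\nu)+3$,
\end{enumerate}
and that the same holds for $\sigma',T'$. Then $\Phi(\sigma(g)z^\nu)=\sigma'(g)z^\nu$ is a bijective rough isometry $(G,d_T)\to(G',d_{T'})$ with constant $3+2C_0/N$, and it commutes with the projections to $\Gamma$.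
\end{lemma}

\begin{proof}
Let $x=\sigma(g)z^\nu$ and $y=\sigma(g')z^{\nu'}$. By (a), $\sigma(g)\sigma(g^{-1}g')=\sigma(g')z^\eta$ with $\|\eta\|\le C_0$, so $x^{-1}y=\sigma(g^{-1}g')z^{\nu'-\nu-\eta}$. With $\xi=\Xi(g^{-1}g',\nu'-\nu)$, hypothesis (b) and the Lipschitz bound place $d_T(x,y)$ in the interval $[\xi-C_0/N,\ \xi+3+C_0/N]$. The same argument in $G'$ places $d_{T'}(\Phi x,\Phi y)$ in the same interval.
\end{proof}

Hypothesis (b) is the demanding one: it asks for the word length up to a bounded error, by a formula that does not see the extension.

\subsection*{The shape of the length function}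

\begin{example}\label{ex:Z2}
Let $\Gamma=\mathbb Z$, $G=\mathbb Z^2$, and fix integers $N\ge h\ge1$. Take as generators the \emph{edge letters} $\pm(1,k)$ with $|k|\le h$ and the \emph{central letters} $(0,k)$ with $0<|k|\le N$. Then
\[
|(g,\nu)|=|g|+\Big\lceil\frac{\max(0,|\nu|-h|g|)}{N}\Big\rceil .
\]
Indeed, $|g|$ edge letters reach every $(g,\nu)$ with $|\nu|\le h|g|$, and each central letter extends the range by $N$. Conversely, a word of length $n$ with $n_e\ge|g|$ edge letters has $|\nu|\le hn_e+N(n-n_e)\le h|g|+N(n-|g|)$, because $N\ge h$.

Now replace the edge letters by $\pm(1,\tau+k)$, $|k|\le h$, with a fixed $\tau>0$. For $g>0$ the element $(g,(\tau+h)g)$ has length $g$ for the new generators and $g+\lceil\tau g/N\rceil$ for the old ones, so the identity map is not a rough isometry between the two metrics. In the coordinates given by the section $\sigma(g)=(g,\tau g)$, however, the new length is given by the old formula.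
\end{example}

The example contains two lessons. The length of $\sigma(g)z^\nu$ is governed by the range of $\nu$ reached by the shortest words over $g$, and by the rate $N$ at which central letters extend this range. And an error of bounded size \emph{per letter} in the center of the range is fatal; only a bounded \emph{total} error is allowed.

\subsection*{Two identities in $G_\kappa$}
The group $\Gamma$ acts on a triangle complex $X$ (Section~\ref{sec:X}) in which the vertex stabilizers are the conjugates of $Q$, every edge is oriented, and every triangle has a type $s\in S$ and comes from the relator $(ts)^3$. A word in $Q$ and $t^{\pm1}$ traces an edge path: $t$ is a step along the orientation, $t^{-1}$ a step against it, and the elements of $Q$ are the turns made at the vertices. In $G_\kappa$, a word tracing a closed path and trivial in $\Gamma$ equals $z^A$, where $A$ is the enclosed signed area and a triangle of type $s$ has area $3\kappa(s)$. The obvious analog of Example~\ref{ex:Z2} takes the edge letters $(qtq'z^k)^{\pm1}$ with $q,q'\in Q$, $\|k\|\le h$. It fails in two ways, each visible in a computation with two letters $a\ne b$ of $S$. Put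 $\alpha=\kappa(a)$ and $\beta=\kappa(b)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.4,>=stealth,shorten >=2pt,shorten <=2pt]
\draw[->] (0,1)--(0,0);
\draw[->,very thick] (0,0)--(-0.866,0.5);
\draw[->,very thick] (0,0)--(0.866,0.5);
\draw[->] (-0.866,0.5)--(0,1);
\draw[->] (0.866,0.5)--(0,1);
\node at (-0.3,0.5) {$a$};
\node at (0.3,0.5) {$b$};
\node[below] at (0,0) {\small valley};
\node[above] at (0,1) {\small peak};
\begin{scope}[xshift=2cm]
\foreach \i in {0,...,3} {
\draw[->,very thick] (\i+0.5,0)--(\i+1.5,0);
\draw[->,very thick] (\i,0.866)--(\i+1,0.866);
\draw[->] (\i+0.5,0)--(\i,0.866);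
\draw[->] (\i+1,0.866)--(\i+0.5,0);
\node at (\i+1,0.29) {$a$};
\node at (\i+0.5,0.58) {$b$};
}
\draw[->] (4.5,0)--(4,0.866);
\end{scope}
\end{tikzpicture}
\caption{Cyclically oriented triangles of types $a$ and $b$. Left: a rhombus; its left and right vertices are joined by two paths of length $2$, through the valley (thick) and through the peak. Right: a strip between two parallel paths (thick); its signed area grows linearly with its length, and each inner vertex of either path meets exactly three triangles of the strip.}
\label{fig:strip}
\end{figure}

\emph{The rhombus.} The element $(at)^3$ is conjugate to the central element $(ta)^3$, so it equals $z^{3\alpha}$. Hence $t^{-1}a^{-1}=(at)^2z^{-3\alpha}$ and $bt=(bt)^{-2}z^{3\beta}$, and multiplying,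
\begin{equation}\label{eq:rhombus}
t^{-1}(a^{-1}b)\,t=a\,t\,(ab^{-1})\,t^{-1}b^{-1}\;z^{3(\beta-\alpha)} .
\end{equation}
The two sides trace the two paths of length $2$ around the rhombus of Figure~\ref{fig:strip}. With the obvious generators both paths cost two letters, and the ranges of central exponents they reach are shifted against each other by $3(\beta-\alpha)$. Along a geodesic with $j$ such rhombi one after the other, the range reached by shortest words widens by an amount proportional to $j$ that depends on $\kappa$. The remedy is to make one of the two paths more expensive: we single out a unique \emph{canonical} geodesic between any two vertices (Section~\ref{sec:canonical}) and restrict the parts $q,q'$ of the edge letters so that the turn $a^{-1}b$ between $t^{-1}$ and $t$ costs an extra letter.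

\emph{The strip.} Put $u=ta$, $v=tb$, so $u^3=z^{3\alpha}$, $v^3=z^{3\beta}$ and $v^{-1}u=b^{-1}a$. Let
\[
\xi=t\,(ab^{-1}a)=uv^{-1}u=uv^2u\,z^{-3\beta},\qquad \zeta=t\,(ba^{-1}b)=vu^{-1}v=vu^2v\,z^{-3\alpha}.
\]
Then $\xi\,uv=uv\cdot vu^2v\,z^{-3\beta}=uv\,\zeta\,z^{3(\alpha-\beta)}$, and therefore
\begin{equation}\label{eq:strip}
\xi^m\,(uv)=(uv)\,\zeta^m\,z^{3m(\alpha-\beta)}\qquad(m\ge1).
\end{equation}
The words $\xi^m$ and $\zeta^m$ trace the lower and the upper side of the strip in Figure~\ref{fig:strip}. Both sides will turn out to be canonical (Example~\ref{ex:stripagain}), so the section that reads off the word along the canonical path violates hypothesis (a) of Lemma~\ref{lem:reduction}. The remedy is to recenter as in Example~\ref{ex:Z2}. Split the area of each triangle equally among its three corners; this is why the exponent in \eqref{eq:pres} is $3\kappa(s)$. Each inner vertex of the lower side collects $\alpha-\beta+\alpha$, a quantity that can be read off the turn $ab^{-1}a$ without knowing the strip; we call it the \emph{tag}. The same rule gives $\beta-\alpha+\beta$ for the turn $ba^{-1}b$. Once tags are subtracted, the discrepancy disappears: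
\[
\xi z^{-(2\alpha-\beta)}\,(uv)=(uv)\,\zeta z^{3(\alpha-\beta)-(2\alpha-\beta)}=(uv)\,\zeta z^{-(2\beta-\alpha)} .
\]

\subsection*{Plan}
Sections~\ref{sec:link} and~\ref{sec:X} construct $Q$, $\Gamma$ and $X$. Section~\ref{sec:ext} proves part (1) of Theorem~\ref{thm:B} and defines areas and tags. Section~\ref{sec:canonical} constructs canonical paths. Section~\ref{sec:triangles} shows that a triangle with canonical sides looks like the strip at all but boundedly many vertices, which gives hypothesis (a). Section~\ref{sec:length} builds generating sets that charge for valleys like the one in \eqref{eq:rhombus} and carry the tags, and proves hypothesis (b).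

\section{The link}\label{sec:link}

Let $\ell\equiv1\pmod{68}$ be a prime; there are infinitely many by Dirichlet's theorem. Since $\ell\equiv1$ modulo $4$ and modulo $17$, quadratic reciprocity shows that $17$ is a square modulo $\ell$. By Lubotzky--Phillips--Sarnak \cite{LPS}, the group $Q=PSL_2(\mathbb F_\ell)$ has a generating set $S=S^{-1}$ with $|S|=18$ such that the Cayley graph $\operatorname{Cay}(Q,S)$ is not bipartite, has girth at least $2\log_{17}\ell$, and has all adjacency eigenvalues other than $18$ of modulus at most $2\sqrt{17}$. We fix $\ell$ so large that the girth is at least $8$ and that Lemma~\ref{lem:H} below applies; that lemma only needs $|Q|$ to exceed an absolute constant.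

Let $\mathcal L$ be the bipartite double cover of $\operatorname{Cay}(Q,S)$: its vertices are the symbols $g^-,g^+$ for $g\in Q$, and $g^-$ is joined to $(gs)^+$ for each $s\in S$. This edge has \emph{type} $s$. The group $Q$ acts on $\mathcal L$ by left multiplication, preserving types.

\begin{lemma}\label{lem:link}
The graph $\mathcal L$ is simple, connected, of girth at least $8$, and $\lambda_1(\mathcal L)>1/2$. A non-backtracking path of length $n\le4$ in $\mathcal L$ is geodesic, and for $n\le3$ it is the only non-backtracking path of length at most $4$ between its ends.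
\end{lemma}

\begin{proof}
Distinct $s$ give distinct neighbors $(gs)^+$ of $g^-$, so $\mathcal L$ is simple. It is connected because $\operatorname{Cay}(Q,S)$ is connected and has a closed path of odd length, which lifts to a path from $1^-$ to $1^+$. A cycle of $\mathcal L$ projects to a closed, cyclically non-backtracking path in $\operatorname{Cay}(Q,S)$, and such a path contains a cycle; so the girth is at least $8$. The adjacency eigenvalues of $\mathcal L$ are the numbers $\pm\mu$ with $\mu$ an eigenvalue of $\operatorname{Cay}(Q,S)$, so $\lambda_1(\mathcal L)\ge1-2\sqrt{17}/18>1/2$, as $4\sqrt{17}<18$. Two distinct non-backtracking paths with the same ends contain a cycle in their union, so their lengths add up to at least $8$. Both remaining claims follow, since $4+3<8$.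
\end{proof}

Put
\[
D=\{s_1^{-1}s_2: s_1\ne s_2\},\qquad M=\{s_1s_2^{-1}s_3: s_1\ne s_2\ne s_3\},\qquad s_i\in S .
\]
The non-backtracking paths of length $2$ from $g^+$ are $g^+,(gs_1^{-1})^-,(gs_1^{-1}s_2)^+$, and those of length $3$ from $g^-$ are $g^-,(gs_1)^+,(gs_1s_2^{-1})^-,(gs_1s_2^{-1}s_3)^+$. By Lemma~\ref{lem:link}, for $g,q\in Q$,
\begin{equation}\label{eq:dist}
\begin{gathered}
d(g^+,(gq)^+)=2\iff q\in D,\qquad d(g^-,(gq)^+)=3\iff q\in M,\\
d(g^+,(gq)^-)=3\iff q^{-1}\in M,
\end{gathered}
\end{equation}
and each $m\in M$ has a unique expression $m=s_1s_2^{-1}s_3$ with $s_1\neq s_2\neq s_3$. Also $D=D^{-1}$ and $1\notin D$. Thanks to the uniqueness, every $\kappa\colon S\to\mathbb Z^r$ defines a function on $M$, again denoted $\kappa$, by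
\[
\kappa(s_1s_2^{-1}s_3)=\kappa(s_1)-\kappa(s_2)+\kappa(s_3).
\]
(The sets $S$ and $M$ are disjoint by \eqref{eq:dist}.) With $\|\kappa\|=\max_{s\in S}\|\kappa(s)\|$ we have $\|\kappa(m)\|\le3\|\kappa\|$.

The spectral gap will be used only to obtain Property (T) for $\Gamma$. Everything else rests on the girth.

\section{The group $\Gamma$ and the complex $X$}\label{sec:X}

Let $\Gamma$ be as in \eqref{eq:pres}. There is a homomorphism $\chi\colon\Gamma\to\mathbb Z/3$ with $\chi(Q)=0$ and $\chi(t)=1$; in particular each $ts$ has order exactly $3$.

\subsection*{$Q$ embeds in $\Gamma$}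
We want $\Gamma$ to act on a complex of equilateral triangles with all links equal to $\mathcal L$. The difficulty is that the links come out right only if $Q$ survives in $\Gamma$. We therefore describe the expected quotient first, as a complex of groups. In the barycentric subdivision of the expected complex there is one orbit of vertices $v$ (stabilizer $Q$), one orbit of midpoints $\varepsilon$ (trivial stabilizer), and for each $s$ one orbit of centers $\tau_s$ (stabilizer $\mathbb Z/3$); the six small triangles in a triangle of type $s$ form two orbits.

We recall what is needed from \cite[Chapter~III.$\mathcal C$]{BH}. Let $\mathcal K$ be a finite piecewise Euclidean $2$-complex whose closed cells are embedded. A complex of groups over $\mathcal K$ with trivial groups on the edges and $2$-cells consists of a group $G_x$ for each vertex $x$ and a twisting element $g(\Delta,e,x)\in G_x$ for each flag $\Delta\supset e\ni x$. The compatibility conditions of the general definition are empty here, because they concern the groups on $2$-cells and chains of four cells.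
\begin{itemize}
\item The \emph{fundamental group} is generated by the groups $G_x$ and by one symbol $[\sigma,\sigma']$ for each pair of cells $\sigma\supsetneq\sigma'$, subject to the relations of the $G_x$, to
$[e,x]\,[\Delta,e]=g(\Delta,e,x)\,[\Delta,x]$ for each flag (the relation $a^+b^+=g_{a,b}(ab)^+$ of \cite{BH}), and to $[\sigma,\sigma']=1$ for the pairs in a maximal tree of the $1$-skeleton of the barycentric subdivision.
\item In the \emph{local development} at $x$ \cite[III.$\mathcal C$.4.20--21]{BH}, the link has vertices $(g,e)$ and edges $(g,\Delta)$, with $g\in G_x$ and $e,\Delta\ni x$. The edge $(g,\Delta)$ has length the angle of $\Delta$ at $x$ and joins the vertices $(g\,g(\Delta,e,x)^{-1},e)$ for the two sides $e\ni x$ of $\Delta$.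
\item If all cycles in these links have length at least $2\pi$, the complex of groups is non-positively curved, hence developable \cite[III.$\mathcal C$.4.17]{BH}, and the $G_x$ inject into the fundamental group \cite[III.$\mathcal C$.3.9]{BH}.
\end{itemize}

\begin{lemma}\label{lem:Qinj}
The natural map $Q\to\Gamma$ is injective.
\end{lemma}

\begin{proof}
Let $\mathcal K$ have vertices $v,\varepsilon,\tau_s$ $(s\in S)$; edges $\alpha^+,\alpha^-$ from $v$ to $\varepsilon$, $\beta_s$ from $\varepsilon$ to $\tau_s$, and $\gamma_s$ from $v$ to $\tau_s$; and triangles $\Delta_s^\pm$ with sides $\alpha^\pm,\beta_s,\gamma_s$. All triangles are congruent, with angles $\pi/6,\pi/2,\pi/3$ at $v,\varepsilon,\tau_s$. Take $G_v=Q$, $G_\varepsilon=1$, $G_{\tau_s}=\langle\rho_s\rangle\cong\mathbb Z/3$, and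
\[
g(\Delta_s^+,\alpha^+,v)=s^{-1},\qquad g(\Delta_s^+,\beta_s,\tau_s)=\rho_s,
\]
with all other twisting elements trivial.

\emph{Links.} At $v$, the edge $(g,\Delta_s^-)$ joins $(g,\alpha^-)$ to $(g,\gamma_s)$, and $(g,\Delta_s^+)$ joins $(g,\gamma_s)$ to $(gs,\alpha^+)$. So the link is $\mathcal L$ with each edge subdivided once, and cycles have length at least $16\cdot\pi/6>2\pi$. At $\tau_s$, the edge $(h,\Delta_s^-)$ joins $(h,\beta_s)$ to $(h,\gamma_s)$, and $(h,\Delta_s^+)$ joins $(h,\gamma_s)$ to $(h\rho_s^{-1},\beta_s)$; the six edges form one hexagon, of length $6\cdot\pi/3=2\pi$. At $\varepsilon$, the link is the complete bipartite graph on $\{\alpha^+,\alpha^-\}$ and $\{\beta_s\}$, and cycles have length at least $4\cdot\pi/2=2\pi$. Hence $Q$ injects into the fundamental group.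

\emph{The fundamental group.} Take the maximal tree formed by the pairs $[\alpha^+,v]$, $[\alpha^\pm,\varepsilon]$, $[\beta_s,\varepsilon]$, $[\beta_s,\tau_s]$, $[\gamma_s,\tau_s]$, $[\Delta_s^\pm,\varepsilon]$, and put $y=[\alpha^-,v]$, $y_s=[\gamma_s,v]$. Each triangle has six flags. For $\Delta=\Delta_s^-$, the two flags at $\varepsilon$ give $[\Delta,\alpha^-]=[\Delta,\beta_s]=1$, the two flags at $\tau_s$ give $[\Delta,\tau_s]=1$ and $[\Delta,\gamma_s]=1$, and the two flags at $v$ give $[\Delta,v]=y$ and $[\Delta,v]=y_s$. For $\Delta=\Delta_s^+$, the flags at $\varepsilon$ give $[\Delta,\alpha^+]=[\Delta,\beta_s]=1$, the flags at $\tau_s$ give $1=\rho_s[\Delta,\tau_s]$ and $[\Delta,\gamma_s]=[\Delta,\tau_s]=\rho_s^{-1}$, and the flags at $v$ give $1=s^{-1}[\Delta,v]$ and $y_s\rho_s^{-1}=[\Delta,v]=s$. Eliminating the symbols $[\Delta,\cdot]$ leaves $y_s=y$ and $\rho_s=s^{-1}y$, so the group is $\langle Q,y\mid(s^{-1}y)^3=1\ (s\in S)\rangle$. As $S=S^{-1}$ and $sy$ is conjugate to $ys$, this is $\Gamma$ with $t=y$, compatibly with the maps from $Q$.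
\end{proof}

\subsection*{The complex}
Define a $2$-complex $X$ as follows. The vertex set is $\Gamma/Q$, with base vertex $v_0=Q$. The set of oriented edges is $\Gamma$, the edge $g$ running from $gv_0$ to $gtv_0$. For each $s\in S$ and each coset $g\langle ts\rangle$, a triangle of \emph{type} $s$ is glued along the closed directed path formed by the edges $g,\ gts,\ g(ts)^2$. The group $\Gamma$ acts by left multiplication, simply transitively on edges, preserving orientations and types. All triangles are cyclically oriented. The \emph{color} $\operatorname{col}(gv_0)=\chi(g)\in\mathbb Z/3$ increases by $1$ along each oriented edge, so the three vertices of a triangle have three different colors.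

The edges leaving $v_0$ are the $q\in Q$; denote the corresponding vertex of the link by $q^+$. The edges arriving at $v_0$ are the $qt^{-1}$; denote the link vertex by $q^-$. The edge $qt^{-1}$ lies in exactly one triangle of type $s$, and the next edge of that triangle is $qt^{-1}\cdot ts=qs$. By Lemma~\ref{lem:Qinj}, therefore, $\operatorname{Lk}(v_0)=\mathcal L$, with matching types.

\begin{proposition}\label{prop:X}
The complex $X$ is simply connected and simplicial. With equilateral triangles of side $1$ it is $\mathrm{CAT}(0)$, hence contractible. The group $\Gamma$ has Property (T).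
\end{proposition}

\begin{proof}
\emph{Simple connectivity.} The free product $F=Q*\langle t\rangle$ acts without inversions on its Bass--Serre tree $\mathcal Y$, with vertices $F/Q$ and an edge $f$ from $fQ$ to $ftQ$ for each $f\in F$. By Lemma~\ref{lem:Qinj} the kernel $K$ of $F\to\Gamma$ meets the conjugates of $Q$ trivially, so it acts freely on $\mathcal Y$. The quotient $K\backslash\mathcal Y$ is the $1$-skeleton $X^{(1)}$, and $\pi_1(X^{(1)})\cong K$. The boundary of the type $s$ triangle through the image of the edge $f$ lifts to the path $f,\ fts,\ f(ts)^2$ from $fQ$ to $f(ts)^3Q$, so it represents the conjugacy class of $f(ts)^3f^{-1}$ in $K$. These elements generate $K$, so $\pi_1(X)=1$.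

\emph{Curvature.} A simply connected piecewise Euclidean $2$-complex with finitely many shapes of cells, in which every cycle in every vertex link has length at least $2\pi$, is $\mathrm{CAT}(0)$ \cite[II.5.4, II.5.24]{BH}. Here link edges have length $\pi/3$ and cycles have length at least $8\pi/3$. In a $\mathrm{CAT}(0)$ space local geodesics are geodesics, geodesics are determined by their endpoints, and the space is contractible.

\emph{Simplicial structure.} The ends of an edge have different colors. An edge is a local geodesic, since at an inner point its two directions are at angle $\pi$; so it is the unique geodesic between its ends, and two vertices span at most one edge. Two triangles with the same vertices thus have the same edges and give two link edges with the same ends; they coincide because $\mathcal L$ is simple.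

\emph{Property (T).} The action is proper, as vertex stabilizers are finite, and cocompact. All links are isomorphic to $\mathcal L$, so (T4) and Lemma~\ref{lem:link} apply.
\end{proof}

From now on the vertices of $\operatorname{Lk}(x)$ are identified with the neighbors of $x$. The \emph{in-neighbors} ($y\to x$) and the \emph{out-neighbors} ($x\to y$) form the bipartition of the link.

\subsection*{Paths, words and turns}
A step of an edge path is F if it follows the orientation and B otherwise. An inner vertex $x_i$ $(0<i<m)$ of a path $p=(x_0,\dots,x_m)$ is FF, FB, BF or BB according to the steps before and after it. We call BF vertices \emph{valleys} (both edges point away from $x_i$) and FB vertices \emph{peaks}. Let $\delta(x_i)$ be the distance from $x_{i-1}$ to $x_{i+1}$ in $\operatorname{Lk}(x_i)$.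

Choose $g,g'\in\Gamma$ with $gv_0=x_0$ and $g'v_0=x_m$. The edges leaving $hv_0$ are the $hq$ and those arriving are the $hqt^{-1}$, $q\in Q$. Put $g_0=g$. Given $g_{i-1}$ with $g_{i-1}v_0=x_{i-1}$, the edge of the $i$-th step is $g_{i-1}q_{i-1}$ if the step is F and $g_{i-1}q_{i-1}t^{-1}$ if it is B, for a unique $q_{i-1}\in Q$; put $e_i=1$ or $e_i=-1$ accordingly and $g_i=g_{i-1}q_{i-1}t^{e_i}$. Finally put $q_m=g_m^{-1}g'$. Thus
\begin{equation}\label{eq:word}
g^{-1}g'=q_0t^{e_1}q_1\cdots t^{e_m}q_m ,
\end{equation}
and conversely every such word, read from $g$, arises from exactly one path. For $i\ge1$ the element $g_i$ depends only on the $i$-th step: it is $\epsilon t$ if the step is F along the edge $\epsilon$, and $\epsilon$ if it is B. Hence for $0<i<m$ the \emph{turn} $q_i$ depends only on the two steps at $x_i$, and it is unchanged when the path is translated by $\Gamma$. Identify $\mathcal L=\operatorname{Lk}(v_0)$ with $\operatorname{Lk}(x_i)$ by $g_i$. Then $x_{i-1}$ and $x_{i+1}$ correspond to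
\[
\text{FF: }1^-,\,q_i^+;\qquad \text{FB: }1^-,\,q_i^-;\qquad \text{BF: }1^+,\,q_i^+;\qquad \text{BB: }1^+,\,q_i^- .
\]
So $\delta(x_i)$ is odd at FF and BB and even at peaks and valleys. Call $x_i$ a \emph{sharp valley} if it is BF with $\delta=2$, as in the rhombus of Figure~\ref{fig:strip}, and \emph{straight} if $\delta=3$, as on the sides of the strip. By \eqref{eq:dist},
\begin{equation}\label{eq:turns}
\begin{aligned}
x_i\text{ is a sharp valley}&\iff x_i\text{ is BF and }q_i\in D,\\
x_i\text{ is straight}&\iff x_i\text{ is FF with }q_i\in M,\text{ or BB with }q_i^{-1}\in M.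
\end{aligned}
\end{equation}

\section{The central extensions: area and tags}\label{sec:ext}

Fix $\kappa\colon S\to\mathbb Z^r$ and let $G_\kappa$ be as in \eqref{eq:pres}. Killing $\mathbb Z^r$ gives $\Gamma$, and $Q$ embeds in $G_\kappa$ because it embeds in $\Gamma$. The point to prove is that the relations do not collapse the center; this is where contractibility of $X$ enters.

\begin{lemma}\label{lem:Zinj}
The map $\mathbb Z^r\to G_\kappa$, $k\mapsto z^k$, is injective.
\end{lemma}

\begin{proof}
We use cochains on $X$ with values in $\mathbb Z^r$, the coboundary $\mathrm d$ (so $\mathrm df(x\to y)=f(y)-f(x)$), and the action $(g\cdot f)(x)=f(g^{-1}x)$. Let $\omega$ be the $\Gamma$-invariant $2$-cochain with value $3\kappa(s)$ on each cyclically oriented triangle of type $s$. As $X$ is contractible of dimension $2$, $\omega=\mathrm db$ for a $1$-cochain $b$. For $g\in\Gamma$ the cochain $b-g\cdot b$ is closed, so it equals $\mathrm df$ for a function $f$ on the vertices, unique up to a constant. The set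
\[
E=\{(g,f): b-g\cdot b=\mathrm df\},\qquad (g,f)(g',f')=(gg',\,f+g\cdot f'),
\]
is a group, since $b-gg'\cdot b=(b-g\cdot b)+g\cdot(b-g'\cdot b)$, and the pairs $(1,k)$ with $k\in\mathbb Z^r$ constant are central. It suffices to define a homomorphism $G_\kappa\to E$ with $z^k\mapsto(1,k)$.

Send $q\in Q$ to $(q,f_q)$ with $f_q(v_0)=0$; this is a homomorphism on $Q$, because $Q$ fixes $v_0$ and so $(f_q+q\cdot f_{q'})(v_0)=0$. Send $t$ to $(t,f_t)$ with $f_t(v_0)=b(t^{-1}v_0\to v_0)$. Let $s\in S$, $g=st$, and $(g,F)=(s,f_s)(t,f_t)$. With indices modulo $3$ put $F_i=F(g^iv_0)$ and $\beta_i=b(g^iv_0\to g^{i+1}v_0)$. The three edges are $s,\ sts,\ s(ts)^2$, the boundary of a triangle of type $s$, so $\beta_0+\beta_1+\beta_2=3\kappa(s)$. Evaluating $b-g\cdot b=\mathrm dF$ on them gives $\beta_i-\beta_{i-1}=F_{i+1}-F_i$, so $F_1=F_0+\beta_0-\beta_2$ and $F_2=F_0+\beta_1-\beta_2$. The cube $(g,F)^3$ is $(1,F+g\cdot F+g^2\cdot F)$, a constant whose value at $v_0$ is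
\[
F_0+F_1+F_2=3(F_0-\beta_2)+(\beta_0+\beta_1+\beta_2).
\]
Now $F_0=f_s(v_0)+f_t(s^{-1}v_0)=f_t(v_0)$, and $g^2v_0=g^{-1}v_0=t^{-1}v_0$, so $\beta_2=F_0$. Thus the image of $(st)^3$ is the central element $(1,3\kappa(s))$, and so is the image of its conjugate $(ts)^3$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}\,(1)]
By Lemma~\ref{lem:Zinj}, $G_\kappa$ is a finitely generated central extension of $\Gamma$ by $\mathbb Z^r$, and $\Gamma$ has (T) by Proposition~\ref{prop:X}. For $\kappa=0$ the presentation is that of $\Gamma\times\mathbb Z^r$. A homomorphism $\varphi\colon G_\kappa\to\mathbb Q$ kills the finite group $Q$, so it is given by a linear form $\lambda$ on $\mathbb Z^r$ and a value $\varphi(t)$, subject to $3\varphi(t)=3\lambda(\kappa(s))$ for all $s$. Such data correspond to the forms $\lambda$ vanishing on all $\kappa(s)-\kappa(s')$, which gives the formula for $b_1$. If $b_1=0$, the abelianization of $G_\kappa$ is finite and (T3) shows that $G_\kappa$ has (T). If $b_1>0$, it does not, by (T1).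
\end{proof}

\subsection*{Lifts of paths}
For a path $p$ from $gv_0$ to $g'v_0$, read the word \eqref{eq:word} in $G_\kappa$:
\[
L(p;g,g')=q_0t^{e_1}q_1\cdots t^{e_m}q_m\in G_\kappa ,
\]
an element over $g^{-1}g'$. Since a word read from $g$ determines its path and conversely, we have, with $\bar p$ the reversed path and $h\in\Gamma$,
\begin{equation}\label{eq:lift}
\begin{gathered}
L(p;g,g')\,L(p';g',g'')=L(pp';g,g''),\qquad L(\bar p;g',g)=L(p;g,g')^{-1},\\
L(hp;hg,hg')=L(p;g,g').
\end{gathered}
\end{equation}
The \emph{tag} of $p$ at an inner vertex $x_i$ is
\[
\operatorname{tag}(x_i)=\begin{cases}\kappa(q_i)&\text{if $x_i$ is straight and FF},\\ -\kappa(q_i^{-1})&\text{if $x_i$ is straight and BB},\\ 0&\text{otherwise.}\end{cases}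
\]
It has norm at most $3\|\kappa\|$, depends only on the two adjacent steps, is $\Gamma$-invariant, and changes sign when $p$ is reversed, since FF with turn $q$ becomes BB with turn $q^{-1}$. The \emph{corrected lift} is $[p;g,g']=L(p;g,g')\,z^{-\sum\operatorname{tag}(x_i)}$, the sum running over the inner vertices of $p$. From \eqref{eq:lift},
\begin{equation}\label{eq:corr}
\begin{gathered}
[pp';g,g'']=[p;g,g']\,[p';g',g'']\,z^{-\tau},\qquad [\bar p;g',g]=[p;g,g']^{-1},\\
[hp;hg,hg']=[p;g,g'],
\end{gathered}
\end{equation}
where $\tau$ is the tag of $pp'$ at the break point, and $\tau=0$ if $p$ or $p'$ is trivial.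

\subsection*{Area}
If $p$ is closed, $L(p;g,g)$ lies over $1$, so it equals $z^{A(p)}$ for a unique $A(p)\in\mathbb Z^r$. Changing $g$ or the base point of $p$ conjugates this central element, so $A(p)$ depends on neither. By \eqref{eq:lift}, $A$ is additive under concatenation and unchanged by inserting a backtrack. It is thus a homomorphism from $\pi_1(X^{(1)})$ to an abelian group, and $A(p)$ depends only, and linearly, on the $1$-cycle defined by $p$. For the boundary of a type $s$ triangle traversed forward from the edge $g$, we get $L(p;g,g)=(ts)^3$ and $A=3\kappa(s)$; traversed backward, $A=-3\kappa(s)$.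

A map of $2$-complexes is \emph{combinatorial} if it sends each open cell homeomorphically onto an open cell. A \emph{disc diagram} is a combinatorial map $\phi\colon\Delta\to X$ with $\Delta$ homeomorphic to a closed disc. Its $2$-cells are triangles; as $X$ is simplicial, $\Delta$ has no loops and each closed triangle is embedded. Let $n(x)$ be the number of triangles of $\Delta$ at a vertex $x$. Orient $\Delta$. For a triangle $T\subset\Delta$ whose image has type $s$, let $\epsilon_T=+1$ if $\partial T$ with the induced orientation maps to a forward path and $\epsilon_T=-1$ otherwise, and give each of the three corners of $T$ the \emph{weight} $\epsilon_T\kappa(s)$. If $x\in\partial\Delta$ has predecessor $u_0$ and successor $u_n$ on $\partial\Delta$, with $n=n(x)$, the triangles at $x$ are $(u_{j-1},x,u_j)$ for $1\le j\le n$, and the images of $u_0,\dots,u_n$ form a path in $\operatorname{Lk}(\phi(x))$, the \emph{link path} at $x$. At an interior vertex the link path is closed.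

\begin{lemma}\label{lem:corner}
For an oriented disc diagram, $A(\phi(\partial\Delta))$ is the sum of all corner weights. If the link path at a boundary vertex $x$ is non-backtracking of length $3$, then $x$ is straight on $\phi(\partial\Delta)$ and the three corner weights at $x$ add up to the tag at $x$.
\end{lemma}

\begin{proof}
The $1$-cycle $\partial\Delta$ is the sum of the cycles $\partial T$, and each of these has area equal to the sum of its three corner weights. This gives the first claim.

The boundary of $T_1=(u_0,x,u_1)$ contains the boundary edge $u_0\to x$, so it passes $u_0\to x\to u_1$; adjacent triangles cross their common edge in opposite directions, so by induction $\partial T_j$ passes $u_{j-1}\to x\to u_j$. Hence $\epsilon_{T_j}=+1$ exactly when $u_{j-1}$ maps to an in-neighbor. In terms of $\mathcal L$: a link edge of type $s$ contributes $\kappa(s)$ when the link path crosses it from $g^-$ to $(gs)^+$, and $-\kappa(s)$ in the other direction.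

Let the link path be non-backtracking of length $3$. It is geodesic by Lemma~\ref{lem:link}, so $x$ is straight; let $q$ be the turn. If $x$ is FF, the path is $1^-,s_1^+,(s_1s_2^{-1})^-,(s_1s_2^{-1}s_3)^+$ with $q=s_1s_2^{-1}s_3$, and the weights add up to $\kappa(s_1)-\kappa(s_2)+\kappa(s_3)=\kappa(q)$. If $x$ is BB, the path runs from $1^+$ to $q^-$. Its reverse, translated by $q^{-1}$, runs from $1^-$ to $(q^{-1})^+$ and has total $\kappa(q^{-1})$ by the first case; so the path itself has total $-\kappa(q^{-1})$.
\end{proof}

\section{Canonical paths}\label{sec:canonical}

\subsection*{Minimal discs}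
Van Kampen's lemma says that for a closed edge path $\gamma$ in the simply connected complex $X$ there is a finite, connected, simply connected $2$-complex $\Delta\subset\mathbb R^2$ with a combinatorial map $\phi\colon\Delta\to X$ that sends the boundary walk of $\Delta$ to $\gamma$. We call such a $\phi$ a diagram for $\gamma$.

\begin{lemma}\label{lem:disc}
Let $\gamma$ be a simple closed edge path in $X$, of length at least $3$. A diagram $\phi\colon\Delta\to X$ for $\gamma$ with the fewest triangles is a disc diagram, and:
\begin{enumerate}
\item[(i)] no two distinct edges of $\Delta$ have the same endpoints;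
\item[(ii)] two distinct triangles sharing an edge have distinct images;
\item[(iii)] link paths are non-backtracking; $n(x)\ge8$ at interior vertices; at boundary vertices $n(x)\ge1$, $n(x)\ge\delta(x)$, and $n(x)=\delta(x)$ if $n(x)\le4$;
\item[(iv)] we have
\begin{equation}\label{eq:GB}
\sum_{x\ \mathrm{interior}}(6-n(x))+\sum_{x\in\partial\Delta}(3-n(x))=6 .
\end{equation}
\end{enumerate}
\end{lemma}

\begin{proof}
The boundary walk of any diagram for $\gamma$ has distinct vertices, because $\gamma$ has; so it is a simple closed curve, $\Delta$ is the disc it bounds, and $\phi$ is injective on boundary vertices.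

\emph{Zipping.} Let $B\subset\Delta$ be a subcomplex homeomorphic to a disc, with $\partial B=\beta\cup\beta'$, where $\beta,\beta'$ are edge paths of equal length with common ends and no other common point, and $\phi\beta=\phi\beta'$. Assume that no two distinct corresponding points of $\beta$ and $\beta'$ both lie on $\partial\Delta$. Remove the interior of $B$ from the sphere $\mathbb R^2\cup\{\infty\}$. What remains is a closed disc with boundary $\beta\cup\beta'$, and gluing $\beta$ to $\beta'$ gives a sphere again. By the assumption $\partial\Delta$ remains a simple closed curve. The outside of $\Delta$ is untouched and is one of its complementary components, so the triangles of $\Delta$ not in $B$ tessellate the closed disc on the other side. The map $\phi$ descends and gives a diagram for $\gamma$ with fewer triangles. Hence in a minimal diagram no such $B$ exists.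

(i) Two edges $e\ne e'$ with the same endpoints have the same image and bound a subdisc $B$. The assumption for zipping fails only if $e,e'\subset\partial\Delta$, and then $\partial\Delta=e\cup e'$ would have length $2$.

(ii) Let $T_1\ne T_2$ share the edge $xy$ and have the same image; their third vertices $u_1,u_2$ satisfy $\phi(u_1)=\phi(u_2)$. If $u_1=u_2$, then by (i) the two triangles have the same three edges and form a $2$-sphere in the plane, which is impossible. If $u_1\ne u_2$, then $B=T_1\cup T_2$ is a disc bounded by $\beta=xu_1y$ and $\beta'=xu_2y$. The assumption for zipping fails only if $u_1,u_2\in\partial\Delta$, which contradicts injectivity on boundary vertices.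

(iii) A backtrack $\phi(u_{j-1})=\phi(u_{j+1})$ means that two consecutive triangles at $x$ have images with the same vertices, hence the same image, against (ii). At an interior vertex this applies cyclically, so the closed link path contains a cycle and has length at least $8$. At a boundary vertex the link path has length $n(x)$ and joins two points at distance $\delta(x)$; for $n(x)\le4$ it is geodesic by Lemma~\ref{lem:link}.

(iv) Let $V,E,F$ be the numbers of vertices, edges and triangles and $V_\partial$ the number of boundary vertices. Then $V-E+F=1$ and $2E=3F+V_\partial$, so $6V=6+3F+3V_\partial$. Since $\sum_xn(x)=3F$, the left side of \eqref{eq:GB} is $6V-3V_\partial-3F=6$.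
\end{proof}

A diagram as in Lemma~\ref{lem:disc} is a \emph{minimal disc}; we identify its boundary vertices with their images. Formula \eqref{eq:GB} is the combinatorial Gauss--Bonnet formula. Girth $8$ makes each interior vertex contribute at most $-2$; with girth $6$ interior vertices could contribute $0$, and the counts below would not bound their number. The next lemma says that a geodesic side carries almost no positive curvature.

\begin{lemma}\label{lem:side}
Let $(x_0,\dots,x_m)$ be a path in the boundary of a minimal disc that is a geodesic of $X^{(1)}$. Then $n(x_i)\ge2$ for $0<i<m$, and $\sum_{0<i<m}(3-n(x_i))\le1$.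
\end{lemma}

\begin{proof}
If $n(x_i)=1$, then $x_{i-1}$ and $x_{i+1}$ are adjacent, which is excluded. Suppose $n(x_i)=n(x_j)=2$ with $i<j$, and $n=3$ strictly between. For $1\le k\le j-i$ let $u_k$ be the third vertex of the triangle on the edge $x_{i+k-1}x_{i+k}$. The two triangles at $x_i$ show that $x_{i-1}$ is adjacent to $u_1$, the middle triangle at $x_{i+k}$ shows that $u_k$ is adjacent to $u_{k+1}$, and the two triangles at $x_j$ show that $u_{j-i}$ is adjacent to $x_{j+1}$. This gives a path of length $j-i+1$ from $x_{i-1}$ to $x_{j+1}$, whose distance is $j-i+2$, a contradiction. So between two vertices with $n=2$ there is one with $n\ge4$, and the sum is at most $1$.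
\end{proof}

\subsection*{Existence and uniqueness}
A path is \emph{canonical} if it is geodesic and has no sharp valley. Let $\operatorname{sv}(p)$ be the number of sharp valleys of $p$ and put $|p|_*=\operatorname{length}(p)+\operatorname{sv}(p)$. Subpaths, translates and reverses of canonical paths are canonical (a reversed BF vertex is BF), and a single edge is canonical.

\begin{proposition}\label{prop:canonical}
Between any two vertices $x,y$ there is exactly one canonical path $c(x,y)$. Every path $p$ from $x$ to $y$ satisfies $|p|_*\ge d(x,y)$, with equality if and only if $p=c(x,y)$.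
\end{proposition}

\begin{proof}
\emph{Existence.} Let $x_i$ be a sharp valley of a geodesic. The out-neighbors $x_{i-1},x_{i+1}$ of $x_i$ have a common neighbor $u$ in the link, an in-neighbor of $x_i$. The triangles $u\to x_i\to x_{i\pm1}\to u$ show that replacing $x_i$ by $u$ turns the steps BF into FB. Length and endpoints are kept, and the number of pairs of steps consisting of a B step before an F step drops by one. So the process stops, at a canonical path.

\emph{Uniqueness.} If two geodesics $(x_i),(y_j)$ from the same vertex have $x_i=y_j$, then $i=j$. So if uniqueness fails, passing to subpaths gives two canonical paths $(x_i)_{0\le i\le m}$ and $(y_i)_{0\le i\le m}$ with $m\ge2$, with common ends and disjoint otherwise. Let $\Delta$ be a minimal disc for the loop they form. In \eqref{eq:GB} the two ends contribute at most $2$ each, the two sides at most $1$ each by Lemma~\ref{lem:side}, and each interior vertex at most $-2$. The total being $6$, there is no interior vertex and $n(x_0)=1$. Two further remarks: an edge of $\Delta$ joining two vertices of the same path joins consecutive vertices, as the path is geodesic, and is the boundary edge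 by Lemma~\ref{lem:disc}(i); and there is no edge $x_iy_j$ with $|i-j|\ge2$, by comparing distances to $x_0$.

The triangle at $x_0$ is $x_0x_1y_1$. Name the paths so that $\operatorname{col}(x_1)=\operatorname{col}(x_0)+1$ and $\operatorname{col}(y_1)=\operatorname{col}(x_0)-1$. We claim that for $1\le i<m$: \emph{$x_iy_i$ is an edge of $\Delta$, $\operatorname{col}(y_i)=\operatorname{col}(x_i)+1$, the step from $y_{i-1}$ to $y_i$ is B, and exactly one triangle at $y_i$ lies on the $x_0$-side of $x_iy_i$.} This holds for $i=1$. Assume it for some $i<m$ and consider the triangle on the other side of $x_iy_i$. Its third vertex lies on one of the two paths beyond index $i$, so by the first remark it is $x_{i+1}$ or $y_{i+1}$, and its color is $\operatorname{col}(y_i)+1$.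

Suppose it is $y_{i+1}$. Then the triangle contains the boundary edge $y_iy_{i+1}$, so $n(y_i)=2$ and $\delta(y_i)=2$, and the step from $y_i$ to $y_{i+1}$ is F. Thus $y_i$ is a sharp valley, a contradiction. Since $x_m=y_m$, this case occurs whenever $i+1=m$.

So $i+1<m$ and the third vertex is $x_{i+1}$, of color $\operatorname{col}(x_i)-1$. The triangle beyond the edge $x_{i+1}y_i$ has third vertex $x_{i+2}$ or $y_{i+1}$, and $x_{i+2}$ is excluded by the second remark. The color of $y_{i+1}$ differs from those of $x_{i+1}$ and $y_i$, so it is $\operatorname{col}(x_i)=\operatorname{col}(x_{i+1})+1=\operatorname{col}(y_i)-1$. The step from $y_i$ to $y_{i+1}$ is B, and the triangle $x_{i+1}y_iy_{i+1}$, which contains both the boundary edge $y_iy_{i+1}$ and the edge $x_{i+1}y_{i+1}$, is the only one at $y_{i+1}$ on the $x_0$-side. This proves the claim for $i+1$. The induction reaches $i=m-1$, where we have found a contradiction.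

Finally $|p|_*\ge\operatorname{length}(p)\ge d(x,y)$, with equality exactly when $p$ is geodesic without sharp valley.
\end{proof}

If a vertex $u$ lies on both $c(x,y)$ and $c(x,w)$, both initial parts equal $c(x,u)$. So $c(x,y)\cap c(x,w)$ is a common initial segment.

\begin{example}\label{ex:stripagain}
A path of length $m$ all of whose inner vertices are straight and FF is canonical. It has no valley; and it makes angle $3\cdot\pi/3=\pi$ at each inner vertex, so it is a geodesic of the $\mathrm{CAT}(0)$ metric and no edge path between its ends is shorter. This applies to the paths traced by $\xi^m$ and $\zeta^m$ in \eqref{eq:strip}. Let $\sigma^0(g)=L(c(v_0,gv_0);1,g)$ be the uncorrected section and denote images in $\Gamma$ by bars. Then $\sigma^0(\bar\xi^m)=\xi^m$, $\sigma^0(\bar\zeta^m)=\zeta^m$, and \eqref{eq:strip} gives $\sigma^0(\bar\xi^m)\sigma^0(\bar u\bar v)=\sigma^0(\bar u\bar v)\sigma^0(\bar\zeta^m)z^{3m(\alpha-\beta)}$. If $\alpha\ne\beta$, no constant $C_0$ satisfies hypothesis (a) of Lemma~\ref{lem:reduction} for $\sigma^0$.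
\end{example}

The quantity $|p|_*-d(x,y)$ measures how far $p$ is from canonical. The next lemma makes this precise in the form needed for lower bounds on word length.

\begin{lemma}\label{lem:pieces}
A path $p$ from $x$ to $y$ with $|p|_*=d(x,y)+k$ is a concatenation of at most $2k+1$ canonical paths.
\end{lemma}

\begin{proof}
As long as the remaining path is not canonical, cut off its shortest non-canonical initial subpath, which is a canonical path followed by one edge. This yields $p=P_1\cdots P_jP'$ with $P'$ canonical. By Proposition~\ref{prop:canonical}, $|P_i|_*$ exceeds the distance between the ends of $P_i$ by at least $1$. Since $|pp'|_*\ge|p|_*+|p'|_*$ for any concatenation, the triangle inequality gives $|p|_*\ge d(x,y)+j$. So $j\le k$, and there are at most $2j+1$ canonical pieces.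
\end{proof}

\section{Triangles with canonical sides}\label{sec:triangles}

Define the section
\[
\sigma(g)=\sigma_\kappa(g)=[c(v_0,gv_0);1,g]\in G_\kappa .
\]
By \eqref{eq:corr} and equivariance, $[c(gv_0,g'v_0);g,g']=\sigma(g^{-1}g')$. Let $\operatorname{str}(p)$ be the number of straight inner vertices of a path $p$; it is invariant under reversal and translation. Part (a) below is hypothesis (a) of Lemma~\ref{lem:reduction}. Part (b) will be needed because the length function involves the number of straight vertices.

\begin{proposition}\label{prop:tri}
Let $C_0\ge\max(213\|\kappa\|,64)$. For all $g,g'\in\Gamma$ and all vertices $x,y,w$: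
\begin{enumerate}
\item[(a)] $\sigma(g)\sigma(g')=\sigma(gg')z^\eta$ with $\|\eta\|\le C_0$;
\item[(b)] $\operatorname{str}(c(x,w))\le\operatorname{str}(c(x,y))+\operatorname{str}(c(y,w))+C_0$.
\end{enumerate}
\end{proposition}

\begin{proof}
After a translation every triple has the form $x=v_0$, $y=gv_0$, $w=gg'v_0$, so we treat both parts together. By \eqref{eq:corr}, $z^\eta=[c(x,y);1,g]\,[c(y,w);g,gg']\,[c(w,x);gg',1]$, so
\begin{equation}\label{eq:eta}
\eta=A\big(c(x,y)\,c(y,w)\,c(w,x)\big)-\sum\operatorname{tags},
\end{equation}
the sum running over the inner vertices of the three paths.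

\emph{Step 1: the tripod case.} Suppose a vertex $o$ lies on all three paths. They are then $c(x,o)c(o,y)$, $c(y,o)c(o,w)$ and $c(w,o)c(o,x)$. Each of the three legs is traversed once in each direction, so the $1$-cycle vanishes and all tags cancel except at most three at $o$. Hence $\|\eta\|\le9\|\kappa\|$. Also $\operatorname{str}(c(x,w))\le\operatorname{str}(c(x,o))+\operatorname{str}(c(o,w))+1$, which gives (b). From now on no vertex lies on all three paths.

\emph{Step 2: the inner triangle.} Let $\hat x$ be the end of the common initial segment of $c(x,y)$ and $c(x,w)$, and define $\hat y$, $\hat w$ in the same way at $y$ and $w$. Both $\hat x$ and $\hat y$ lie on $c(x,y)$. If $d(x,\hat y)\le d(x,\hat x)$, then $\hat y\in c(x,\hat x)\subset c(x,w)$, and $\hat y$ lies on all three paths. So $d(x,\hat x)<d(x,\hat y)$, and by the symmetry of the roles of $x,y,w$,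
\[
\begin{gathered}
c(x,y)=c(x,\hat x)c(\hat x,\hat y)c(\hat y,y),\qquad c(y,w)=c(y,\hat y)c(\hat y,\hat w)c(\hat w,w),\\
c(w,x)=c(w,\hat w)c(\hat w,\hat x)c(\hat x,x),
\end{gathered}
\]
with middle pieces of positive length. A common vertex of $c(\hat x,\hat y)$ and $c(\hat x,\hat w)$ lies in $c(x,y)\cap c(x,w)=c(x,\hat x)$, so it is $\hat x$; the same holds at $\hat y$ and $\hat w$. The middle pieces thus form a simple closed path. Let $\Delta$ be a minimal disc for it, oriented by $\hat x\to\hat y\to\hat w\to\hat x$. The three middle pieces are its \emph{sides}, $\hat x,\hat y,\hat w$ its \emph{apexes}, and the inner vertices of the sides are the \emph{side vertices}.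

\emph{Step 3: first count.} In \eqref{eq:GB} the apexes contribute at most $6$ and the side vertices at most $3$ by Lemma~\ref{lem:side}. So $\sum(n-6)\le3$ over interior vertices; each term is at least $2$, so there is at most one interior vertex, and it has $n\le9$. Also the apexes contribute at least $6-3=3$, so $\sum n\le6$ over the apexes.

By Lemma~\ref{lem:corner} side vertices with $n=3$ are harmless, and we must bound the number of the others. Lemma~\ref{lem:side} does not do this: it allows a side along which $n=2$ and $n=4$ alternate. Here we use that the sides have no sharp valleys.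

\emph{Step 4: each side has at most $4$ valleys.} Let $P=(x_0,\dots,x_m)$ be a side, $P'\ni x_m$ and $P''\ni x_0$ the other two, and let $x_i$ be a valley of $P$. Then $\delta(x_i)$ is even, nonzero as $P$ is geodesic, and not $2$ as $P$ is canonical; so $n=n(x_i)\ge\delta(x_i)\ge4$. Let $u_0=x_{i-1},u_1,\dots,u_n=x_{i+1}$ be the neighbors of $x_i$ in $\Delta$, in order; they are distinct by Lemma~\ref{lem:disc}(i). A vertex of the geodesic $P$ adjacent to $x_i$ is $x_{i\pm1}$, so $u_1,u_2,u_3\notin P$.

The vertices $u_1,u_2,u_3$ do not all lie on $P'$. Otherwise the edges $u_1u_2$ and $u_2u_3$ of $\Delta$ join consecutive vertices of the geodesic $P'$ and are edges of $P'$, by Lemma~\ref{lem:disc}(i). Then $u_2$ is an inner vertex of $P'$ whose only triangles are $x_iu_1u_2$ and $x_iu_2u_3$, so $\delta(u_2)=2$. As $x_i$ is a valley, $u_0$ is an out-neighbor of $x_i$, hence $u_1,u_3$ are in-neighbors and $u_2$ is an out-neighbor. The triangles are $u_1\to x_i\to u_2\to u_1$ and $u_3\to x_i\to u_2\to u_3$, so both edges of $P'$ at $u_2$ point away from $u_2$: a sharp valley of $P'$, which is impossible. The same argument applies to $P''$. Two possibilities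 remain.
\begin{itemize}
\item One of $u_1,u_2,u_3$ is the interior vertex of $\Delta$. The vertices of $P$ adjacent to it are at pairwise distance at most $2$, so this happens for at most $3$ indices $i$.
\item All three lie on $\partial\Delta\setminus P$. One of them is not on $P'$, so it is an inner vertex of $P''$, and one is not on $P''$, so it is an inner vertex of $P'$. If this happened for two indices $i<i'$, there would be an edge from $x_i$ to an inner vertex $u'$ of $P'$ and an edge from $x_{i'}$ to an inner vertex $u''$ of $P''$. The cyclic order on $\partial\Delta$ is $x_i,x_{i'},u',u''$, so the two edges would cross. Hence this happens for at most one $i$.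
\end{itemize}

\emph{Step 5: second count.} Peaks and valleys alternate along a path, so each side has at most $5$ peaks. A side vertex with $n=2$ has $\delta=2$, so it is a peak or a valley, and it is not a sharp valley; so it is a peak. Thus at most $15$ side vertices have $n=2$, and none has $n=1$. Now \eqref{eq:GB} gives $6\le6+15-\sum(n-3)$, with the sum over side vertices with $n\ge4$. So $\sum(n-3)\le15$, there are at most $15$ such vertices, and $\sum n\le15+45=60$ over them. Altogether,
\begin{equation}\label{eq:30}
\text{at most $30$ side vertices have $n\ne3$, and $\textstyle\sum n\le90$ over them.}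
\end{equation}

\emph{Step 6: proof of (a).} In \eqref{eq:eta} the segments $c(x,\hat x)$, $c(y,\hat y)$, $c(w,\hat w)$ are traversed in both directions, so they cancel in the $1$-cycle and their inner tags cancel. What remains is $A(\phi(\partial\Delta))$, minus the tags at side vertices, minus at most six tags at the apexes. Write $A(\phi(\partial\Delta))$ as the sum of the corner weights, each of norm at most $\|\kappa\|$. At side vertices with $n=3$ the weights cancel the tag, by Lemmas~\ref{lem:disc}(iii) and~\ref{lem:corner}. The rest is bounded by $\|\kappa\|$ times $90+3\cdot30$ (weights and tags at the other side vertices), plus $6+9$ (weights at the apexes and at the interior vertex), plus $3\cdot6$ (tags at the apexes). The total is $213\|\kappa\|$.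

\emph{Step 7: proof of (b).} Side vertices with $n=3$ are straight, so \eqref{eq:30} gives $d(\hat x,\hat y)\le\operatorname{str}(c(\hat x,\hat y))+31$ and $d(\hat y,\hat w)\le\operatorname{str}(c(\hat y,\hat w))+31$. The path $c(\hat x,\hat w)$ has fewer than $d(\hat x,\hat y)+d(\hat y,\hat w)$ inner vertices. Counting $\hat x$ and $\hat w$ separately,
\begin{align*}
\operatorname{str}(c(x,w))&\le\operatorname{str}(c(x,\hat x))+\operatorname{str}(c(\hat w,w))+2+d(\hat x,\hat y)+d(\hat y,\hat w)\\
&\le\operatorname{str}(c(x,y))+\operatorname{str}(c(y,w))+64,
\end{align*}
since $c(x,\hat x)c(\hat x,\hat y)$ is a subpath of $c(x,y)$ and $c(\hat y,\hat w)c(\hat w,w)$ a subpath of $c(y,w)$.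
\end{proof}

\section{Generating sets and the length formula}\label{sec:length}

\subsection*{Which turns are free of charge}
The edge letters will have the form $(q\,t\,q'z^k)^{\pm1}$. Call $q$ the \emph{tail part} and $q'$ the \emph{head part}. A letter $qtq'z^k$ makes an F step and its inverse $q'^{-1}t^{-1}q^{-1}z^{-k}$ makes a B step; in both cases the tail part acts at the tail of the oriented edge and the head part at its head. For two consecutive edge letters, the turn between them is
\begin{equation}\label{eq:table}
\begin{aligned}
&\text{FF: }(\text{head})(\text{tail}), &\qquad&\text{BB: }\big((\text{head})(\text{tail})\big)^{-1},\\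
&\text{FB: }(\text{head})(\text{head})^{-1}, &&\text{BF: }(\text{tail})^{-1}(\text{tail}),
\end{aligned}
\end{equation}
where the parts are those acting at the vertex. Let the tail parts range over a set $H\ni1$. We want every turn of a canonical path to be available, and sharp valleys not: this asks for $H^{-1}H=Q\setminus D$. We also want a letter to ``know'' when it produces a straight vertex, so that it can carry the exponent cancelling the tag: a turn $m\in M$ should arise only as $m\cdot1$. So head parts range over $M$ and over a set $R$ with $RH\cap M=\emptyset$; the largest such set is $R=Q\setminus MH^{-1}$. A sparse random set, cleaned of its defects, has all the required properties.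

\begin{lemma}\label{lem:H}
If $|Q|$ exceeds an absolute constant, there is $H\subset Q$ with $1\in H$ such that, with $R=Q\setminus MH^{-1}$:
\[
\text{(H1) }H^{-1}H=Q\setminus D;\quad\text{(H2) }H\cap M^{-1}M=\{1\};\quad\text{(H3) }RH\supseteq Q\setminus M;\quad\text{(H4) }RR^{-1}=Q .
\]
\end{lemma}

\begin{proof}
Let $n=|Q|$, $m_0=18\cdot17^2\ge|D|,|M|$, and $E=D\cup(M^{-1}M\setminus\{1\})$, so $|E|\le m_0+m_0^2$. Let $U\subset Q\setminus\{1\}$ contain each element independently with probability $\theta=n^{-1/3}$, and put
\[
H=\{1\}\cup\{u\in U\setminus E: uD\cap U=\emptyset\}.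
\]
Then (H2) holds. Also $H^{-1}H\cap D=\emptyset$: if $h^{-1}h'\in D$ with $h,h'\in H$, then $h\ne h'$; the cases $h=1$ and $h'=1$ are excluded by $D=D^{-1}\subset E$, and otherwise $h'\in hD\cap U$. Take $n$ so large that $(1-\theta)^{2m_0}\ge1/2$, $2(|E|+1)+m_0\le n/2$ and $m_0(1+2n^{2/3})<n/2$.

\emph{Disjoint translates.} Let $Y\subset Q$ with $|Y|\le2(m_0+1)$. We have $uY\cap u'Y\ne\emptyset$ if and only if $u'\in uYY^{-1}$, a set of at most $|Y|^2$ elements. So from any $n/2$ elements one can greedily choose at least $cn$ elements $u$ with pairwise disjoint $uY$, where $c=1/(8(m_0+1)^2)$. Events that depend only on $U\cap uY$, one for each chosen $u$, are independent.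

(H1) We have $1\in H^{-1}H$. Fix $g\notin D\cup\{1\}$. For $u$ with $u,ug\notin E\cup\{1\}$, which excludes at most $2(|E|+1)$ elements, consider the event ``$u,ug\in U$ and $(uD\cup ugD)\cap U=\emptyset$''. As $1,g,g^{-1}\notin D$, neither $u$ nor $ug$ lies in $uD\cup ugD$, so the probability is at least $\theta^2(1-\theta)^{2m_0}\ge\theta^2/2$. The event implies $u,ug\in H$, hence $g\in H^{-1}H$, and it depends only on $U\cap uY$ with $Y=\{1,g\}(\{1\}\cup D)$. So $g\notin H^{-1}H$ with probability at most $(1-\theta^2/2)^{cn}\le e^{-cn^{1/3}/2}$.

(H3) Fix $g\notin M$. For $u\notin E\cup\{1\}$ with $1\notin ug^{-1}M$, which excludes at most $|E|+1+m_0$ elements, consider the event ``$u\in U$ and $(uD\cup ug^{-1}M)\cap U=\emptyset$''. As $g\notin M$, we have $u\notin ug^{-1}M$, so the probability is at least $\theta/2$. The event implies $u\in H$ and $H\cap ug^{-1}M=\emptyset$. Since $gu^{-1}=mh^{-1}$ is equivalent to $h=ug^{-1}m$, this says $gu^{-1}\in R$, and so $g\in RH$. The event depends only on $U\cap uY$ with $Y=\{1\}\cup D\cup g^{-1}M$. So $g\notin RH$ with probability at most $e^{-cn^{2/3}/2}$.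

(H4) The mean and the variance of $|U|$ are at most $n^{2/3}$, so by Chebyshev's inequality $|U|\le2n^{2/3}$ except with probability at most $n^{-2/3}$. In that case $|MH^{-1}|\le m_0(1+2n^{2/3})<n/2$, so $|R|>n/2$, and $gR\cap R\ne\emptyset$ for every $g\in Q$, which is (H4).

The total probability of failure is at most $ne^{-cn^{1/3}/2}+ne^{-cn^{2/3}/2}+n^{-2/3}$, which is less than $1$ for large $n$.
\end{proof}

Note that $M\cap R=\emptyset$, since $1\in H$. Conditions (H2) and the definition of $R$ combine as follows:
\begin{equation}\label{eq:rigid}
q'\in R\cup M,\ \ q\in H,\ \ q'q\in M\quad\Longrightarrow\quad q'\in M\text{ and }q=1 .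
\end{equation}
Indeed $q'\in Mq^{-1}\subset MH^{-1}$ excludes $q'\in R$, and then $q\in M^{-1}M\cap H=\{1\}$.

\subsection*{The generating sets}
Fix $\kappa,\kappa'\colon S\to\mathbb Z^r$, and choose integers
\[
C_0\ge\max(213\|\kappa\|,213\|\kappa'\|,64),\qquad h\ge\max(1,3\|\kappa\|,3\|\kappa'\|),\qquad N\ge5h+2hC_0+2C_0 .
\]
Let $\mathcal T_\kappa\subset G_\kappa$ consist of
\begin{itemize}
\item the \emph{free edge letters} $(q\,t\,q'z^k)^{\pm1}$ with $q\in H$, $q'\in R$, $\|k\|\le h$;
\item the \emph{rigid edge letters} $(q\,t\,m\,z^{-\kappa(m)})^{\pm1}$ with $q\in H$, $m\in M$;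
\item the \emph{central letters} $z^k$ with $0<\|k\|\le N$;
\item the \emph{$Q$-letters} $q\in Q\setminus\{1\}$;
\end{itemize}
and define $\mathcal T_{\kappa'}\subset G_{\kappa'}$ in the same way, with the same $H,R,h,N$. This set is finite and symmetric, and it generates $G_\kappa$, as it yields $Q$, $\mathbb Z^r$ and then $t$. The \emph{exponent} of a letter is the exponent of $z$ in it, with the sign changed for inverse letters.

The letters with head part in $M$ have no freedom in their exponent, for the following reason. Such a letter, with head part $m$, may also be used at a vertex that is not straight, with turn $mq$ for some $q\in H\setminus\{1\}$, where there is no tag to cancel. If its exponent could be $-\kappa(m)+k$ with $\|k\|\le h$, it could exceed $h$ there by an amount depending on $\kappa$. With exponent $-\kappa(m)$ and $h\ge3\|\kappa\|$ it does no better than a free letter. The price is that straight vertices do not contribute to the range of $\nu$. Accordingly, for $g\in\Gamma$ put $d(g)=d(v_0,gv_0)$, $\operatorname{str}(g)=\operatorname{str}(c(v_0,gv_0))$, $\rho(g)=h\,(d(g)-\operatorname{str}(g))\ge0$, and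
\[
\Xi(g,\nu)=d(g)+\max\Big(0,\frac{\|\nu\|-\rho(g)}{N}\Big),\qquad\nu\in\mathbb Z^r .
\]
This function is defined by the geometry of $X$ and the numbers $h,N$; it is the same for $\kappa$ and $\kappa'$.

\begin{proposition}\label{prop:length}
For all $g\in\Gamma$ and $\nu\in\mathbb Z^r$,
\[
\Xi(g,\nu)\le|\sigma_\kappa(g)z^\nu|_{\mathcal T_\kappa}\le\Xi(g,\nu)+3 ,
\]
and the same holds with $\kappa'$ in place of $\kappa$.
\end{proposition}

The proof uses about $\kappa$ only that $h\ge3\|\kappa\|$ and that $C_0$ is admissible in Proposition~\ref{prop:tri}, so we give it for $\kappa$. In both halves, for a word inducing a path $(x_0,\dots,x_m)$, we \emph{assign} each edge letter to the end of its step that is the head of the oriented edge: the $j$-th edge letter is assigned to $x_j$ if its step is F and to $x_{j-1}$ if it is B. An FF vertex receives exactly the incoming letter, and a BB vertex exactly the outgoing letter.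

\begin{proof}[Proof of the upper bound]
If $d(g)=0$, then $g\in Q$, $\sigma(g)=g$ and $\rho(g)=0$, and $1+\lceil\|\nu\|/N\rceil\le\Xi(g,\nu)+2$ letters suffice. Let $m=d(g)\ge1$ and write $L(c(v_0,gv_0);1,g)=q_0t^{e_1}q_1\cdots t^{e_m}q_m$. We choose one edge letter for each step; each has one part at each end of its step. At an inner vertex $x_i$ we choose the two adjacent parts so that \eqref{eq:table} gives the turn $q_i$, using \eqref{eq:turns}:
\begin{itemize}
\item straight FF or BB: head part $q_i$ (at FF) or $q_i^{-1}$ (at BB), which lies in $M$, and tail part $1$;
\item FF or BB, not straight: $q_i$ (at FF) or $q_i^{-1}$ (at BB) is not in $M$, so by (H3) it equals $q'q$ with head part $q'\in R$ and tail part $q\in H$;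
\item FB: $q_i=q'q''^{-1}$ with head parts $q',q''\in R$, by (H4);
\item BF: $q_i\notin D$ as the path is canonical, so $q_i=q^{-1}q''$ with tail parts $q,q''\in H$, by (H1).
\end{itemize}
At $x_0$ and $x_m$ choose the remaining part in $H$ or $R$ arbitrarily, according to whether it is a tail or a head part, and insert at most one $Q$-letter at each end to obtain $q_0$ and $q_m$. An edge letter has head part in $M$ exactly when it is assigned to a straight vertex. These $\operatorname{str}(g)$ letters are rigid, with exponent $-\kappa(q_i)$ at FF and $+\kappa(q_i^{-1})$ at BB, which is minus the tag. The other $d(g)-\operatorname{str}(g)$ letters are free. The word therefore represents $\sigma(g)z^{\nu_0}$, where $\nu_0$ is the sum of the free exponents, and $\nu_0$ can be any vector with $\|\nu_0\|\le\rho(g)$. Take for $\nu_0$ the vector $\nu$ with each coordinate truncated to $[-\rho(g),\rho(g)]$, and append $\lceil\max(0,\|\nu\|-\rho(g))/N\rceil$ central letters. The total length is at most $\Xi(g,\nu)+3$.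
\end{proof}

\begin{proof}[Proof of the lower bound]
As in Example~\ref{ex:Z2}, we show that each letter beyond $d(g)$ extends the range of $\nu$ by at most $N$. Let $W$ be a word of length $n=n_e+n_z+n_Q$ representing $\sigma(g)z^\nu$, with $n_e$ edge letters, $n_z$ central letters and $n_Q$ $Q$-letters. Moving the powers of $z$ to the end leaves a word of the form \eqref{eq:word}, so $W$ determines a path $p=(x_0,\dots,x_{n_e})$ from $v_0$ to $gv_0$, and $W=L(p;1,g)\,z^{\sum\text{exponents}}$ in $G_\kappa$. Call an inner vertex $x_j$ \emph{clean} if no $Q$-letter stands between the $j$-th and the $(j+1)$-st edge letter. At most $n_Q$ inner vertices are not clean, and at a clean vertex the turn is given by \eqref{eq:table}.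

\emph{A clean vertex is not a sharp valley.} At a clean BF vertex the turn lies in $H^{-1}H$, which is disjoint from $D$ by (H1). Hence $n_Q\ge\operatorname{sv}(p)$.

\emph{At a clean straight vertex the assigned letter is rigid and its exponent is minus the tag.} Let $q'$ and $q$ be the head and the tail part at the vertex; $q'$ belongs to the assigned letter. The turn is $q'q$ at FF and $(q'q)^{-1}$ at BB, so $m=q'q\in M$ in both cases by \eqref{eq:turns}. By \eqref{eq:rigid}, $q=1$ and $q'=m$. At FF the assigned letter has exponent $-\kappa(m)$ and the tag is $\kappa(m)$. At BB the assigned letter is an inverse letter, with exponent $+\kappa(m)$, and the tag is $-\kappa(m)$.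

Write $W=[p;1,g]\,z^\mu$ with $\mu=\sum\text{exponents}+\sum\operatorname{tags}$. At least $\operatorname{str}(p)-n_Q$ straight vertices are clean, and their tags cancel against the exponents of as many distinct edge letters. There remain at most $n_e-\operatorname{str}(p)+n_Q$ exponents of edge letters and at most $n_Q$ nonzero tags, each of norm at most $h$, and the central letters. So
\begin{equation}\label{eq:mu}
\|\mu\|\le h\,(n_e-\operatorname{str}(p))+2h\,n_Q+N\,n_z .
\end{equation}

Next we compare $p$ with the canonical path. Let $k=|p|_*-d(g)=n_e+\operatorname{sv}(p)-d(g)\ge0$. By Lemma~\ref{lem:pieces}, $p=p_1\cdots p_j$ with $p_i$ canonical and $j\le2k+1$; we discard trivial pieces unless $p$ itself is trivial. Choose $g_0=1,g_1,\dots,g_j=g$ such that $p_i$ runs from $g_{i-1}v_0$ to $g_iv_0$. By \eqref{eq:corr}, $[p;1,g]$ is the product of the $\sigma(g_{i-1}^{-1}g_i)$ and of at most $2k$ factors $z^{-\tau}$ with $\|\tau\|\le h$. Applying each part of Proposition~\ref{prop:tri} at most $2k$ times,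
\[
[p;1,g]=\sigma(g)z^\eta,\quad\|\eta\|\le2k(C_0+h),\qquad \operatorname{str}(p)\ge\sum_i\operatorname{str}(p_i)\ge\operatorname{str}(g)-2kC_0 .
\]
By Lemma~\ref{lem:Zinj}, $\nu=\mu+\eta$. We have $n_e\le d(g)+k$; and $\operatorname{sv}(p)\le k$ because $n_e\ge d(g)$, so $n_Q\le(n_Q-\operatorname{sv}(p))+k$. Inserting these bounds in \eqref{eq:mu},
\begin{align*}
\|\nu\|&\le h\,(d(g)+k-\operatorname{str}(g)+2kC_0)+2h\,(n_Q-\operatorname{sv}(p))+2hk+Nn_z+2k(C_0+h)\\
&=\rho(g)+k\,(5h+2hC_0+2C_0)+2h\,(n_Q-\operatorname{sv}(p))+Nn_z\\
&\le\rho(g)+N\big(k+(n_Q-\operatorname{sv}(p))+n_z\big).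
\end{align*}
The last step is where the size of $N$ is used, together with $k\ge0$ and $n_Q-\operatorname{sv}(p)\ge0$. The bracket is a sum of nonnegative terms and equals $n_e-d(g)+n_Q+n_z=n-d(g)$. So $n-d(g)\ge0$ and $n-d(g)\ge(\|\nu\|-\rho(g))/N$, that is, $n\ge\Xi(g,\nu)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}\,(2) and of Theorem~\ref{thm:A}]
The function $\Xi$ is $\frac1N$-Lipschitz in $\nu$. Propositions~\ref{prop:tri}(a) and~\ref{prop:length} give the hypotheses of Lemma~\ref{lem:reduction} for $(G_\kappa,\sigma_\kappa,\mathcal T_\kappa)$ and $(G_{\kappa'},\sigma_{\kappa'},\mathcal T_{\kappa'})$. Hence $\sigma_\kappa(g)z^\nu\mapsto\sigma_{\kappa'}(g)z^\nu$ is a bijective rough isometry that commutes with the projections to $\Gamma$. Together with part (1), proved in Section~\ref{sec:ext}, this establishes Theorem~\ref{thm:B}, and Theorem~\ref{thm:A} is the special case described after its statement.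
\end{proof}

\begin{remark}
The large constants $C_0,h,N$ affect the size of the generating sets but not the quality of the rough isometry. Since $N>4C_0$, the constant $3+2C_0/N$ of Lemma~\ref{lem:reduction} is less than $4$; as distances are integers, the bijection changes them by at most $3$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{BS} Ballmann and \'Swi\k{a}tkowski, GAFA 7 (1997).

\bibitem{BHV} Bekka, de la Harpe and Valette, \emph{Kazhdan's Property (T)}.

\bibitem{BH} Bridson and Haefliger, \emph{Metric spaces of non-positive curvature}.

\bibitem{LPS} Lubotzky, Phillips and Sarnak, Combinatorica 8 (1988).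

\bibitem{MFO} Mathematisches Forschungsinstitut Oberwolfach,
\texttt{http://publications.mfo.de:80/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 2667/\allowbreak Report\_01\_29.pdf?\allowbreak sequence=4\&isAllowed=y}.

\bibitem{Zuk} \.Zuk, C. R. Acad. Sci. Paris 323 (1996).

\end{thebibliography}
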